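\title{Orbit equivalence relations on products of perfect sets}

\begin{abstract}
Let $E$ be an equivalence relation on $\mathbb R^\omega$ that is Borel reducible to the orbit equivalence relation of a continuous action of a Polish group on a Polish space. We prove that every product $\prod_n P_n$ of nonempty perfect sets of reals contains a product $Q$ of Cantor sets on which $E$ has a canonical form: $x\mathrel{E}y$ holds exactly when $x$ and $y$ agree on a set $a(x)$ of coordinates, and whether $n\in a(x)$ depends continuously on $x_0,\dots,x_{n-1}$. In particular $E$ is closed and smooth on $Q$. The proof combines fusion and Baire category with the completeness of the group.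
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ and $F$ be equivalence relations on Polish spaces $Z$ and $Z'$. We say that $E$ is \emph{Borel reducible} to $F$, and write $E\le_B F$, if there is a Borel map $f\colon Z\to Z'$ with $x\mathrel{E}y\iff f(x)\mathrel{F}f(y)$. Such an $f$ turns the problem of classifying points up to $E$ into the problem of classifying points up to $F$. At the bottom of this ordering are the relations whose classes can be told apart by a point of a Polish space computed in a Borel way: $E$ is \emph{smooth on} a set $C$ if $E\upharpoonright C$ is Borel reducible to equality on some Polish space. An \emph{orbit equivalence relation} is a relation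
\[
x\mathrel{E^{\mathbb X}_G}y\iff \exists g\in G\ (g\cdot x=y)
\]
induced by a continuous action of a Polish group $G$ on a Polish space $\mathbb X$.

A relation that is complicated on the whole space may be simple on a large subset. On a Cantor set of reals, every analytic equivalence relation becomes either equality or the relation with one class after passing to a smaller Cantor set (this is the one-coordinate case of Lemma~\ref{lem:onecoord} below). In $\mathbb R^\omega$ the large sets that respect the coordinates are the \emph{products of perfect sets}, that is, the sets $\prod_{n\in\omega}P_n$ with each $P_n\subseteq\mathbb R$ nonempty and perfect. The following is Question~2 of \cite{OWR}.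

\begin{quote}
\emph{Let $E$ be a Borel equivalence relation on $\mathbb R^\omega$ that is Borel reducible to an orbit equivalence relation. Is there a product of perfect sets on which $E$ is smooth?}
\end{quote}

The answer is known to be positive when the acting group is the permutation group $S_\infty$; we do not use this. Some examples show what to expect in general.

\begin{example}\label{ex:basic}
\begin{enumerate}
\item[(a)] The Polish group $\ell^1$ acts on $\mathbb R^\omega$ by translation, and $x\mathrel{E}y$ iff $\sum_n|x_n-y_n|<\infty$. If $Q_n$ has diameter at most $2^{-n}$, then $\prod_nQ_n$ lies in one class. No coordinate matters.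
\item[(b)] The Polish group $\mathbb Q^\omega$, with $\mathbb Q$ discrete, acts by translation, and $x\mathrel{E}y$ iff $x_n-y_n\in\mathbb Q$ for all $n$. If distinct points of each $Q_n$ have irrational difference (see Example~\ref{ex:irrational}), then $E$ is equality on $\prod_nQ_n$. Every coordinate matters.
\item[(c)] Let $x\mathrel{E_1}y$ iff $x_n=y_n$ for all but finitely many $n$. As in (a), changing one coordinate does not change the class. Changing infinitely many coordinates always does, however small the changes are. This Borel relation is not smooth on any product of perfect sets (Proposition~\ref{prop:E1}).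
\end{enumerate}
\end{example}

So some hypothesis on $E$ is needed, and the contrast between (a) and (c) suggests which one. In (a) infinitely many small changes add up to a group element because $\ell^1$ is complete. One may guess that completeness of the group always rules out the behavior of (c), and that after shrinking, each coordinate behaves as in (a) or as in (b). This is what we prove.

A \emph{Cantor set} is a nonempty compact perfect zero-dimensional space. We identify $n$ with $\{0,\dots,n-1\}$ and write $x|K$ for the restriction of $x\in\mathbb R^\omega$ to $K\subseteq\omega$.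

\begin{theorem}\label{thm:main}
Let $E$ be an equivalence relation on $\mathbb R^\omega$ that is Borel reducible to an orbit equivalence relation $E^{\mathbb X}_G$, where $G$ is a Polish group acting continuously on a Polish space $\mathbb X$. Every product of perfect sets contains a product $Q=\prod_{i\in\omega}Q_i$ of Cantor sets $Q_i\subseteq\mathbb R$ for which there are continuous maps $a_n\colon\prod_{i<n}Q_i\to\{0,1\}$ such that, with $a(x)=\{n:a_n(x|n)=1\}$, for all $x,y\in Q$,
\[
x\mathrel{E}y\iff x|a(x)=y|a(x),\qquad\text{and in this case }a(x)=a(y).
\]
Consequently $E\upharpoonright Q$ is closed, and it is smooth via a continuous reduction.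
\end{theorem}

The question therefore has a positive answer. The product can be found inside any prescribed product of perfect sets, and $E$ need not be Borel.

For $x\in\mathbb R^\omega$ and $v\in\mathbb R$ let $x[n\to v]$ be $x$ with its $n$-th coordinate replaced by $v$. The set $a(x)$ in the theorem is determined by $E\upharpoonright Q$: for any $v\in Q_n\setminus\{x_n\}$, the points $x$ and $x[n\to v]$ agree on $a(x)$ iff $n\notin a(x)$, so $n\notin a(x)$ iff $x\mathrel{E}x[n\to v]$. One cannot ask for $a$ to be constant.

\begin{example}\label{ex:nonconstant}
Let $q_0,q_1,\dots$ enumerate $\mathbb Q$, and let $x\mathrel{E}y$ iff $x_0=y_0$ and $x_{n+1}=y_{n+1}$ for all $n$ with $q_n<x_0$. The Borel map that replaces $x_{n+1}$ by $0$ whenever $q_n\ge x_0$ reduces $E$ to equality on $\mathbb R^\omega$, the orbit equivalence relation of the trivial group. On any $Q$ as in the theorem, $a(x)=\{0\}\cup\{n+1:q_n<x_0\}$. Two points of $Q_0$ are separated by a rational, so $a$ is not constant on $Q$.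
\end{example}

Section~\ref{sec:prelim} collects the tools from Baire category and two fusion lemmas. Section~\ref{sec:two} treats products of two Cantor sets, where the combinatorial idea is visible and no group is needed. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to one statement, Proposition~\ref{prop:exact}, about equivalent points that differ at exactly one coordinate. Sections~\ref{sec:conditions}--\ref{sec:limit} prove that proposition. Section~\ref{sec:E1} returns to $E_1$ and to the role of the hypotheses.

\section{Baire category and fusion}\label{sec:prelim}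

\subsection*{Category facts}
All spaces below are Polish. A set $A\subseteq Z$ has the \emph{Baire property} if it differs from an open set by a meager set. A set is \emph{analytic} if it is the projection to $Z$ of a Borel subset of $Z\times Z'$ for some Polish $Z'$. We use the following textbook facts.
\begin{enumerate}
\item[(B1)] The sets with the Baire property form a $\sigma$-algebra that contains the analytic sets. A nonmeager set with the Baire property is comeager in some nonempty open set.
\item[(B2)] If $\gamma\colon Z\to Z'$ is Baire measurable (preimages of open sets have the Baire property), for instance Borel, then the restriction of $\gamma$ to some comeager set is continuous.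
\item[(B3)] (Kuratowski--Ulam) If $A\subseteq Z\times Z'$ has the Baire property, then $A$ is meager iff the section $A_z=\{z':(z,z')\in A\}$ is meager for comeagerly many $z$. The same holds with ``comeager'' in place of ``meager'', and with the two factors exchanged.
\item[(B4)] (Jankov--von Neumann) If $A\subseteq Z\times Z'$ is analytic and all sections $A_z$ are nonempty, there is $\gamma\colon Z\to Z'$ with $(z,\gamma(z))\in A$ for all $z$ that is measurable with respect to the $\sigma$-algebra generated by the analytic sets. By (B1), $\gamma$ is Baire measurable.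
\end{enumerate}

\subsection*{Products of Cantor sets}
All Cantor sets in this paper are subsets of $\mathbb R$. A nonempty clopen subset of a Cantor set is a Cantor set, and so is a finite disjoint union of Cantor sets. Let $I$ be a countable index set, finite or infinite. For products of Cantor sets $P=\prod_{i\in I}P_i$ and $Q=\prod_{i\in I}Q_i$ we write $Q\le P$ if $Q_i\subseteq P_i$ for all $i$. A \emph{clopen box} in $P$ is a set $\prod_iN_i$ with $N_i\subseteq P_i$ nonempty and clopen and $N_i=P_i$ for all but finitely many $i$. Clopen boxes form a base of $P$ and are again products of Cantor sets. We write $\mathbb P$ for the set of products of Cantor sets with $I=\omega$.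

\begin{lemma}\label{lem:scheme}
For each $t\in\omega$ let $\mathcal P^t$ be a finite nonempty family of pairwise disjoint nonempty compact subsets of $\mathbb R$, called pieces. Suppose each member of $\mathcal P^{t+1}$ is contained in a member of $\mathcal P^t$, each member of $\mathcal P^t$ contains at least two members of $\mathcal P^{t+1}$, and the maximal diameters tend to $0$. Then $C=\bigcap_t\bigcup\mathcal P^t$ is a Cantor set that meets every piece.
\end{lemma}

\begin{proof}
The set $C$ is compact. Each piece contains a decreasing sequence of pieces, hence a point of $C$. The trace of a piece on $C$ is clopen in $C$, since its complement is the trace of finitely many other pieces; the diameters tend to $0$, so the traces form a clopen base. Each trace has at least two points, because the piece contains two disjoint pieces. So no point of $C$ is isolated.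
\end{proof}

In particular every nonempty perfect set $P\subseteq\mathbb R$ contains a Cantor set: take as pieces sets $P\cap J$, where $J$ is a compact interval whose interior meets $P$, and therefore meets it in at least two points.

\subsection*{The fusion scheme}
Three constructions below follow one pattern, which we describe once. Let $P=\prod_{i\in I}P_i$ be a product of Cantor sets and fix finite sets $I_0\subseteq I_1\subseteq\cdots$ with union $I$. A \emph{fusion below $P$} runs in stages $t=0,1,\dots$. At every moment there is a current product $R\le P$, and during stage $t$ each $R_i$ with $i\in I_t$ is the union of finitely many pairwise disjoint Cantor sets, its \emph{stage-$t$ pieces}. At the start $R=P$, and each $R_i$ with $i\in I_0$ is a single piece. Stage $t$ consists of finitely many \emph{shrinking steps} followed by one \emph{splitting step}. A shrinking step replaces some pieces, and some factors $R_i$ with $i\notin I_t$, by Cantor subsets. A piece keeps its name when it shrinks, so a list of tasks indexed by choices of stage-$t$ pieces is a fixed finite list. The splitting step splits every piece into at least two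 nonempty clopen pieces of diameter $<2^{-t}$ and declares $R_i$ to be a single piece for $i\in I_{t+1}\setminus I_t$. Let $Q_i$ be the intersection of all values of $R_i$, and $Q=\prod_iQ_i$. Lemma~\ref{lem:scheme}, applied to the pieces of coordinate $i$ at the start of each stage, gives:
\begin{enumerate}
\item[(F1)] Each $Q_i$ is a Cantor set, and for $i\in I_t$ the traces of the stage-$t$ pieces partition $Q_i$ into nonempty clopen sets.
\item[(F2)] Two distinct points of $Q_i$ lie in different stage-$t$ pieces for all large $t$.
\item[(F3)] A point of $Q_i$ lies in every value of $R_i$. If $i\in I_t$, it lies in one stage-$t$ piece, and in every value that this piece takes during stage $t$.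
\end{enumerate}

The first fusion lemma lets us avoid countably many meager relations between a point $x$ and finitely many further values $u_i$ that differ from the corresponding coordinates of $x$.

\begin{lemma}\label{lem:generic}
Let $P=\prod_{i\in I}P_i$ be a product of Cantor sets, and for each finite $F\subseteq I$ let $B_F\subseteq P\times\prod_{i\in F}P_i$ be comeager. There is $Q\le P$ such that $(x,u)\in B_F$ whenever $F$ is finite, $x\in Q$, $u\in\prod_{i\in F}Q_i$, and $u_i\ne x_i$ for all $i\in F$.
\end{lemma}

\begin{proof}
Choose dense open sets $O^F_0\supseteq O^F_1\supseteq\cdots$ with $\bigcap_tO^F_t\subseteq B_F$. We run a fusion below $P$ in which every step shrinks finitely many sets, each to a clopen subset. Thus all pieces and factors are clopen in the $P_i$, and $R_i=P_i$ for all but finitely many $i$. Stage $t$ has one shrinking step for each triple $(F,\sigma,\tau)$, where $F\subseteq I_t$, $\sigma$ chooses a piece $\sigma_i$ for each $i\in I_t$, $\tau$ chooses a piece $\tau_i$ for each $i\in F$, and $\tau_i\ne\sigma_i$ for $i\in F$. With the current values, the set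
\[
N=\prod_{i\in I_t}\sigma_i\times\prod_{i\notin I_t}R_i\times\prod_{i\in F}\tau_i
\]
is nonempty and open in $P\times\prod_{i\in F}P_i$, so $N\cap O^F_t$ contains a clopen box. Replace the sets $\sigma_i$, $R_i$, $\tau_i$ by the factors of that box. This is possible because $\sigma_i$ and $\tau_i$ are different pieces, so no piece receives two new values.

Let $F,x,u$ be as in the statement. By (F2), for all large $t$ we have $F\subseteq I_t$ and the stage-$t$ pieces $\sigma_i\ni x_i$ and $\tau_i\ni u_i$ differ for $i\in F$. By (F3), $(x,u)$ lies in the box chosen for $(F,\sigma,\tau)$, so $(x,u)\in O^F_t$. Hence $(x,u)\in B_F$.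
\end{proof}

When we apply the lemma and specify $B_F$ only for some $F$, the other $B_F$ are the whole space.

\begin{corollary}\label{cor:product}
A nonmeager set with the Baire property in a product $P$ of Cantor sets contains some $Q\le P$.
\end{corollary}

\begin{proof}
By (B1) the set is comeager in a clopen box. Apply Lemma~\ref{lem:generic} to that box with $F=\emptyset$.
\end{proof}

\begin{example}\label{ex:irrational}
For $P\in\mathbb P$ the set $\{(x,v)\in P\times P_n:v-x_n\in\mathbb Q\}$ is Borel with countable sections in $v$, so it is meager by (B3). Taking its complement as $B_{\{n\}}$ for each $n$, we get $Q\le P$ such that distinct points of each $Q_n$ have irrational difference.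
\end{example}

The second fusion lemma meets infinitely many requirements, the $m$-th of them separately on each box of a finite partition of the first $m$ coordinates. A family $\mathcal O\subseteq\mathbb P$ is \emph{hereditary} if $Q\le R\in\mathcal O$ implies $Q\in\mathcal O$, and \emph{dense below $P$} if every $R\le P$ has some $Q\le R$ in $\mathcal O$. For finite $K\subseteq\omega$ and $s\subseteq\mathbb R^K$ let $[s]=\{x\in\mathbb R^\omega:x|K\in s\}$.

\begin{lemma}\label{lem:fusion}
Let $P\in\mathbb P$, let $l_0,l_1,\dots$ enumerate $\omega$ without repetition, and let $I_m=\{l_j:j<m\}$. Suppose we are given a rule that produces, for each $m$ and each choice of finite sets $\mathcal R_0\subseteq\mathcal O_0,\dots,\mathcal R_{m-1}\subseteq\mathcal O_{m-1}$, a hereditary family $\mathcal O_m$ that is dense below $P$. Then there are finite sets $\mathcal R_m\subseteq\mathcal O_m$ and $Q\le P$ such that for each $m$ the product $\prod_{l\in I_m}Q_l$ has a finite partition into clopen boxes $s$ with $Q\cap[s]\le R$ for some $R\in\mathcal R_m$. In particular $Q\cap[s]\in\mathcal O_m$.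
\end{lemma}

\begin{proof}
Run a fusion below $P$. Stage $m$ has one shrinking step for each choice $\sigma=\prod_{l\in I_m}\sigma_l$ of pieces. With $R$ the current product, $R\cap[\sigma]$ belongs to $\mathbb P$; choose $R^\sigma\le R\cap[\sigma]$ in $\mathcal O_m$, replace the piece $\sigma_l$ by $R^\sigma_l$ for $l\in I_m$, and replace $R_l$ by $R^\sigma_l$ for $l\notin I_m$. Let $\mathcal R_m$ be the set of the products $R^\sigma$ chosen at stage $m$. By (F1) the boxes $s=\prod_{l\in I_m}(\sigma_l\cap Q_l)$ partition $\prod_{l\in I_m}Q_l$, and $Q\cap[s]\le R^\sigma$ by (F3).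
\end{proof}

\section{One and two coordinates}\label{sec:two}

In this section $E$ is any analytic equivalence relation on a product $P=\prod_{i\in I}P_i$ of Cantor sets. For $n\in I$, call $Q\le P$ \emph{$n$-free} if $x\mathrel{E}y$ for all $x,y\in Q$ that differ at most at $n$. For pairs that differ at a single coordinate there is a simple dichotomy.

\begin{lemma}\label{lem:onecoord}
For each $n\in I$ there is $Q\le P$ such that either $Q$ is $n$-free, or no two $E$-related points of $Q$ differ exactly at $n$.
\end{lemma}

\begin{proof}
The set $\mathcal A=\{(x,v)\in P\times P_n:x\mathrel{E}x[n\to v]\}$ is analytic. If it is meager, Lemma~\ref{lem:generic} with $B_{\{n\}}$ the complement of $\mathcal A$ gives $Q$ with the second property. Otherwise $\mathcal A$ is comeager in a clopen box $B\times N$. By (B3) there is $v_0\in N$ such that $\{x\in B:x\mathrel{E}x[n\to v_0]\}$ is comeager in $B$, so this set contains some $Q\le P$ by Corollary~\ref{cor:product}. If $x,y\in Q$ differ at most at $n$, then $x\mathrel{E}x[n\to v_0]=y[n\to v_0]\mathrel{E}y$.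
\end{proof}

For $I=\{0\}$ this is the statement about one Cantor set made in the introduction. With more coordinates the second alternative is too weak: it says nothing about equivalent points that differ at $n$ and also elsewhere. The next proof shows how to deal with such points when $I=\{0,1\}$.

\begin{proposition}\label{prop:two}
Let $E$ be an analytic equivalence relation on $P=P_0\times P_1$. There is $Q\le P$ on which $E$ is one of the four relations: all points are related; $x_0=y_0$; $x_1=y_1$; $x=y$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:onecoord} to coordinate $1$ and then to coordinate $0$. Both alternatives pass to smaller products, so we get $Q$ that satisfies one alternative for each coordinate. Call coordinate $n$ \emph{free} if $Q$ is $n$-free, and \emph{stiff} otherwise; if $n$ is stiff, no two $E$-related points of $Q$ differ exactly at $n$.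

If both coordinates are free, then $x\mathrel{E}(y_0,x_1)\mathrel{E}y$ for all $x,y\in Q$.

Let $0$ be stiff and $1$ free. If $x_0=y_0$ then $x\mathrel{E}y$. Conversely let $x\mathrel{E}y$. We \emph{correct} coordinate $1$: the point $x'=(x_0,y_1)$ satisfies $x'\mathrel{E}x\mathrel{E}y$ and differs from $y$ at most at $0$, so $x_0=y_0$. Thus $E$ is the relation $x_0=y_0$. If $0$ is free and $1$ is stiff, exchange the coordinates.

Let both be stiff. Now no correction is available, and instead we \emph{remove} the pairs that would need one. Let $D=\{(y,(\xi,u))\in Q\times(Q_0\times Q_1):(\xi,u)\mathrel{E}y\}$. For fixed $y$ and $\xi$ there is at most one such $u$: two values $u\ne u'$ would give $(\xi,u)\mathrel{E}(\xi,u')$, although $1$ is stiff. So $D$ is meager by (B3). Lemma~\ref{lem:generic} with $B_{\{0,1\}}$ the complement of $D$ gives $Q'\le Q$ in which no $E$-related points differ at both coordinates. They cannot differ at exactly one coordinate either, so $E$ is equality on $Q'$.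
\end{proof}

The proof for $\mathbb R^\omega$ uses the same two moves. Given equivalent points that differ at $n$ and at some other coordinate $i$, either the difference at $i$ can be corrected, or it can be removed in advance by a category argument. Two new difficulties appear. First, in the last case above we used that the values of $x$ at all coordinates but one determine the remaining value. With infinitely many coordinates a fusion handles only finitely many parameters at a time, so we need finitely many coordinates of $x$ to determine $x_i$. When this fails, we are not yet entitled to freeness at $i$, and we must make do with a weaker property. Second, infinitely many corrections are needed, and $E$ need not be closed. To pass to the limit we must keep track of the group elements that witness the equivalences and make them converge.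

\section{Reduction to pairs that differ at one coordinate}\label{sec:reduction}

\subsection*{Standing set-up}
Fix $E$, $G$, $\mathbb X$ as in Theorem~\ref{thm:main}, a Borel reduction $f\colon\mathbb R^\omega\to\mathbb X$ of $E$ to $E^{\mathbb X}_G$, and a product of perfect sets. This product contains a member of $\mathbb P$. By (B2) and Corollary~\ref{cor:product}, that member contains some $P^0\in\mathbb P$ on which $f$ is continuous. \emph{In Sections~\ref{sec:reduction}--\ref{sec:limit} all members of $\mathbb P$ are taken $\le P^0$}, and ``dense'' means dense below $P^0$. For $U\subseteq G$ and $x,y\in P^0$ write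
\[
x\sim_Uy\iff\exists g\in U\ \bigl(gf(x)=f(y)\bigr).
\]
Then $x\sim_Gy$ iff $x\mathrel{E}y$, and
\begin{equation}\label{eq:rules}
x\sim_Uy\iff y\sim_{U^{-1}}x,\qquad x'\sim_Vx\sim_Uy\ \Longrightarrow\ x'\sim_{UV}y.
\end{equation}
For open $U$ the relation $\sim_U$ is the projection of a closed subset of $P^0\times P^0\times U$, so it is analytic. In particular $E$ is analytic on $P^0$. Every set below that is defined from $\sim_U$ and closed conditions by an existential quantifier over a product of Cantor sets is analytic, and so has the Baire property.

Call $P\in\mathbb P$ \emph{$n$-rigid} if $x,y\in P$, $x\mathrel{E}y$ and $x|n=y|n$ imply $x_n=y_n$. No assumption is made on the coordinates above $n$, so this is much stronger than the second alternative of Lemma~\ref{lem:onecoord}. The core of the paper is that, up to shrinking, the two agree.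

\begin{proposition}\label{prop:exact}
Let $P\in\mathbb P$ and $n\in\omega$. If no $Q\le P$ is $n$-rigid, then there are $x,y\in P$ with $x\mathrel{E}y$ that differ exactly at coordinate $n$.
\end{proposition}

The proof occupies Sections~\ref{sec:conditions}--\ref{sec:limit}. Here we derive Theorem~\ref{thm:main} from it.

\begin{lemma}\label{lem:freerigid}
Every $P\in\mathbb P$ has some $Q\le P$ that is $n$-free or $n$-rigid.
\end{lemma}

\begin{proof}
Take $Q\le P$ as in Lemma~\ref{lem:onecoord}. If $Q$ is not $n$-free, then no two $E$-related points of $Q$ differ exactly at $n$, and Proposition~\ref{prop:exact} applied to $Q$ gives an $n$-rigid $Q'\le Q$.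
\end{proof}

Freeness allows us to change one coordinate. To change infinitely many free coordinates we compose infinitely many group elements, and the partial products must converge. So the element used at coordinate $n$ has to be small, and how small depends on the product accumulated so far. The next lemma confines these elements to compact sets near $1$. Then the partial products up to stage $n$ range over a compact set, and one neighborhood of $1$ is small enough for all of them.

\begin{lemma}\label{lem:compact}
If $P$ is $n$-free and $U$ is an open neighborhood of $1$ in $G$, there are $Q\le P$ and a compact $L\subseteq U$ such that $x\sim_Ly$ for all $x,y\in Q$ that differ at most at $n$.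
\end{lemma}

\begin{proof}
Fix $v_0\in P_n$. The set $\{(x,g)\in P\times G:gf(x[n\to v_0])=f(x)\}$ is closed, and its sections are nonempty because $P$ is $n$-free. By (B4), (B2) and Corollary~\ref{cor:product} there are $Q'\le P$ and a continuous $\gamma\colon Q'\to G$ with $\gamma(x)f(x[n\to v_0])=f(x)$. Let $\Delta'$ be the compact set of pairs $(x,y)\in Q'\times Q'$ that differ at most at $n$, and let $\Gamma(x,y)=\gamma(y)\gamma(x)^{-1}$. For $(x,y)\in\Delta'$,
\[
\Gamma(x,y)f(x)=\gamma(y)f(x[n\to v_0])=\gamma(y)f(y[n\to v_0])=f(y).
\]
The map $\Gamma$ is continuous and equals $1$ on the diagonal. There is $\delta>0$ such that $\Gamma(x,y)\in U$ whenever $(x,y)\in\Delta'$ and $|x_n-y_n|<\delta$: otherwise a sequence of counterexamples with $|x_n-y_n|\to0$ has a limit point on the diagonal at which $\Gamma$ lies in the closed set $G\setminus U$. Obtain $Q$ from $Q'$ by shrinking $Q'_n$ to a nonempty clopen set of diameter $<\delta$, and let $L=\Gamma[\Delta'\cap(Q\times Q)]$.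
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:exact}]
Let $d$ be a complete compatible metric on $G$. We apply Lemma~\ref{lem:fusion} to $P^0$ with $l_m=m$, defining along the way compact sets $C_n\ni1$, starting from $C_0=\{1\}$. Suppose $C_n$ is given. The map $(u,h)\mapsto d(uh,h)$ is continuous and vanishes on $\{1\}\times C_n$, and $C_n$ is compact, so there is an open neighborhood $U_n$ of $1$ with
\begin{equation}\label{eq:Un}
d(uh,h)<2^{-n}\qquad(u\in U_n,\ h\in C_n).
\end{equation}
Let $\mathcal O_n$ consist of all $R$ that are $n$-rigid or admit a compact $L\subseteq U_n$ with $x\sim_Ly$ for all $x,y\in R$ that differ at most at $n$. This family is hereditary, and it is dense by Lemmas~\ref{lem:freerigid} and~\ref{lem:compact}. Given the finite set $\mathcal R_n\subseteq\mathcal O_n$, fix such a set $L_R$ for each $R\in\mathcal R_n$ that is not $n$-rigid, let $L_n$ be the union of $\{1\}$ and these sets, and let $C_{n+1}=L_nC_n$. Then $L_n\subseteq U_n$ and $C_{n+1}$ are compact.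

We obtain $Q\le P^0$ and, for each $n$, a finite partition of $\prod_{i<n}Q_i$ into clopen boxes. Call a box $s$ \emph{rigid} if $Q\cap[s]$ is $n$-rigid and \emph{free} otherwise. If $s$ is free, then $Q\cap[s]$ lies below some $R\in\mathcal R_n$ that is not $n$-rigid. Let $a_n=1$ on rigid boxes and $a_n=0$ on free boxes. Each $a_n$ is continuous, whether $n\in a(x)$ depends only on $x|n$, and for $w,w'\in Q$:
\begin{enumerate}
\item[(R)] if $n\in a(w)$, $w|n=w'|n$ and $w\mathrel{E}w'$, then $w_n=w'_n$;
\item[(L)] if $n\notin a(w)$ and $w,w'$ differ at most at $n$, then $w\sim_{L_n}w'$.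
\end{enumerate}

\emph{Step 1. If $w,w'\in Q$ differ exactly at $n$ and $n\notin a(w)$, then $a(w)=a(w')$.} For $m\le n$ we have $w|m=w'|m$, so $m\in a(w)$ iff $m\in a(w')$. In particular $n\notin a(w')$, and the hypothesis is symmetric in $w,w'$. So it is enough to refute $m\in a(w)\setminus a(w')$ for $m>n$. Pick $v\in Q_m\setminus\{w_m\}$. By (L) at $n$ we have $w\mathrel{E}w'$ and $w'[m\to v]\mathrel{E}w[m\to v]$, since all four points have the same restriction to $n$. By (L) at $m$, $w'\mathrel{E}w'[m\to v]$. Hence $w\mathrel{E}w[m\to v]$, and (R) at $m$ gives $w_m=v$, a contradiction.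

\emph{Step 2. If $x,y\in Q$ and $x|a(x)=y|a(x)$, then $a(x)=a(y)$ and $x\mathrel{E}y$.} Move from $x$ to $y$ one coordinate at a time through the points $z^n=(y_0,\dots,y_{n-1},x_n,x_{n+1},\dots)\in Q$. We show $a(z^n)=a(x)$ by induction. We have $z^0=x$. If $z^{n+1}\ne z^n$, these points differ exactly at $n$ and $x_n\ne y_n$, so $n\notin a(x)=a(z^n)$, and Step~1 gives $a(z^{n+1})=a(z^n)$. Since $z^m|m=y|m$, we get $m\in a(y)$ iff $m\in a(z^m)=a(x)$. So $a(y)=a(x)$.

For each $n$ there is $u_n\in L_n$ with $u_nf(z^n)=f(z^{n+1})$: take $u_n=1$ if $z^{n+1}=z^n$, and otherwise use (L). Let $h_0=1$ and $h_{n+1}=u_nh_n$. Then $h_n\in C_n$, $h_nf(x)=f(z^n)$, and $d(h_{n+1},h_n)<2^{-n}$ by \eqref{eq:Un}. So $h_n$ converges to some $h\in G$. Since $z^n\to y$, continuity of the action and of $f$ gives $hf(x)=\lim_nf(z^n)=f(y)$.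

\emph{Step 3. If $x,y\in Q$ and $x\mathrel{E}y$, then $x|a(x)=y|a(x)$.} Otherwise let $n$ be the least element of $a(x)$ with $x_n\ne y_n$. The point $z^n$ of Step~2 agrees with $x$ on $a(x)$, so by Step~2, $x\mathrel{E}z^n$ and $n\in a(x)=a(z^n)$. Thus $z^n\mathrel{E}y$ and $z^n|n=y|n$, and (R) gives $x_n=z^n_n=y_n$, a contradiction.

Steps~2 and~3 give the equivalence in the theorem and $a(x)=a(y)$ for related points. Fix $q\in Q$ and let $\theta(x)=(a(x),x^*)\in2^\omega\times Q$, where $x^*_i=x_i$ for $i\in a(x)$ and $x^*_i=q_i$ otherwise. The map $\theta$ is continuous because each $a_n$ is, and $\theta(x)=\theta(y)$ iff $a(x)=a(y)$ and $x|a(x)=y|a(x)$, that is, iff $x\mathrel{E}y$. So $\theta$ is a continuous reduction of $E\upharpoonright Q$ to equality, and $E\upharpoonright Q$ is closed as the preimage of the diagonal.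
\end{proof}

\section{Conditions and splitting}\label{sec:conditions}

To prove Proposition~\ref{prop:exact} we shall construct points $x^m,y^m$ and elements $h_m\in G$ with $h_mf(x^m)=f(y^m)$, such that $x^m_n$ and $y^m_n$ stay in two fixed disjoint compact sets, $x^m$ and $y^m$ agree on finite sets $A_m$ that increase to $\omega\setminus\{n\}$, and $h_m$ converges. One such pair says nothing about the next. We therefore work with pairs of products in which such pairs of points persist under arbitrary shrinking.

\begin{definition}
A \emph{condition} is a tuple $c=(A,F,X,Y)$ with $A,F\subseteq\omega$ finite and disjoint, $X,Y\in\mathbb P$, $X_i=Y_i$ for $i\notin F$, and $X_i\cap Y_i=\emptyset$ for $i\in F$. A \emph{pair of $c$} is $(x,y)\in X\times Y$ with $x|A=y|A$. A condition $c'=(A',F',X',Y')$ \emph{extends} $c$, written $c'\le c$, if $A'\supseteq A$, $F'\supseteq F$, $X'\le X$ and $Y'\le Y$; it is a \emph{direct extension} if moreover $A'=A$ and $F'=F$. For $U\subseteq G$, the condition $c$ \emph{avoids} $U$ if no pair of $c$ satisfies $x\sim_Uy$, and $c$ is \emph{$U$-good} if no direct extension of $c$ (including $c$ itself) avoids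 $U$.
\end{definition}

A pair of $c$ agrees on $A$, differs on $F$, and is unconstrained elsewhere. Goodness passes to direct extensions and to larger $U$. Avoidance passes to all extensions, since a pair of $c'\le c$ is a pair of $c$. With $c^{\mathrm{op}}=(A,F,Y,X)$, the first rule in \eqref{eq:rules} shows that $c$ is $U$-good iff $c^{\mathrm{op}}$ is $U^{-1}$-good.

Goodness implies that related pairs are generic, in a form that lets us combine the pairs of two conditions by intersecting comeager sets.

\begin{lemma}\label{lem:comeager}
Let $c=(A,F,X,Y)$ be $U$-good with $U$ open, and let $J\subseteq F$. Then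
\[
S=\Bigl\{(x,u)\in X\times\prod_{i\in J}Y_i:\exists y\in Y\ \bigl(y|A=x|A,\ y|J=u,\ x\sim_Uy\bigr)\Bigr\}
\]
is comeager in $X\times\prod_{i\in J}Y_i$.
\end{lemma}

\begin{proof}
The set $S$ is analytic. If it is not comeager, Corollary~\ref{cor:product} gives a product $X'\times\prod_{i\in J}W_i$ of Cantor sets in its complement. Put $Y'_i=X'_i$ for $i\notin F$, $Y'_i=W_i$ for $i\in J$, and $Y'_i=Y_i$ for $i\in F\setminus J$. Then $(A,F,X',Y')$ is a direct extension of $c$, so it has a pair $(x,y)$ with $x\sim_Uy$. Now $(x,y|J)$ lies in $S$ and in $X'\times\prod_{i\in J}W_i$, a contradiction.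
\end{proof}

The first task is to localize the group element: to pass from a $U$-good condition to a condition that is good for a small subset of $U$. The next lemma does this, and it also decides one given coordinate $k$. It has a price. The fusion in the proof catches a pair of points through the pieces that contain them, and these pieces may differ at coordinates we did not ask about. Such coordinates enter $F$.

\begin{lemma}[Splitting]\label{lem:split}
Let $c=(A,F,X,Y)$ be a condition, $k\notin A\cup F$, and $U=\bigcup_mU_m$ with each $U_m$ open.
\begin{enumerate}
\item[(1)] If $c$ is $U$-good, there are $m$ and a $U_m$-good $c'\le c$ with $A'\in\{A,A\cup\{k\}\}$ and $k\in A'\cup F'$.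
\item[(2)] If every direct extension of $c$ has a pair with $x_k\ne y_k$ and $x\sim_Uy$, there are $m$ and a $U_m$-good $c'\le c$ with $A'=A$ and $k\in F'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Suppose the conclusion fails. Regard $c$ as one product of Cantor sets, with one factor $X_i=Y_i$ for each $i\notin F$ and two factors $X_i$, $Y_i$ for each $i\in F$. Every smaller product of this shape is a direct extension of $c$. Fix finite sets $I_t$ increasing to $\omega$ with $A\cup F\cup\{k\}\subseteq I_0$, and run a fusion below this product. Write $(A,F,\bar X,\bar Y)$ for the current condition, and $\mathcal P_i$, $\mathcal Q_i$ for the sets of stage-$t$ pieces of $\bar X_i$, $\bar Y_i$ ($i\in I_t$); thus $\mathcal P_i=\mathcal Q_i$ for $i\notin F$.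

Stage $t$ has one shrinking step for each $(\sigma,\tau)$ with $\sigma_i\in\mathcal P_i$, $\tau_i\in\mathcal Q_i$ for $i\in I_t$ and $\sigma_i=\tau_i$ for $i\in A$. With the current values define $c_{\sigma\tau}=(A',F',X',Y')$ by
\begin{itemize}
\item $X'_i=\sigma_i$ and $Y'_i=\tau_i$ for $i\in I_t$, and $X'_i=Y'_i=\bar X_i$ for $i\notin I_t$;
\item $F'=F\cup\{i\in I_t\setminus(A\cup F):\sigma_i\ne\tau_i\}$;
\item $A'=A$ if $\sigma_k\ne\tau_k$, and $A'=A\cup\{k\}$ if $\sigma_k=\tau_k$.
\end{itemize}
This is a condition. The sets $A'$ and $F'$ are disjoint. For $i\in F$ the sets $\sigma_i\subseteq X_i$ and $\tau_i\subseteq Y_i$ are disjoint; for $i\in F'\setminus F$ they are distinct pieces of one partition; and for $i\in I_t\setminus F'$ they are equal. Moreover $c_{\sigma\tau}\le c$, $A'\in\{A,A\cup\{k\}\}$ and $k\in A'\cup F'$, and the same holds for every direct extension of $c_{\sigma\tau}$. By assumption none of these conditions is $U_m$-good for any $m$. Treating $m=0,\dots,t$ in turn, we find a direct extension $(A',F',X'',Y'')$ of $c_{\sigma\tau}$ that avoids $U_0\cup\dots\cup U_t$. Replace the pieces $\sigma_i,\tau_i$ by $X''_i,Y''_i$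 for $i\in I_t$, and the factor at $i\notin I_t$ by $X''_i=Y''_i$. This is a legitimate shrinking step. Indeed, let $i\in I_t\setminus F$. If $\sigma_i=\tau_i$, then $i\notin F'$ and $X''_i=Y''_i$, so the piece receives one new value. If $\sigma_i\ne\tau_i$, two different pieces of the common partition are replaced.

The fusion produces a direct extension $c^*$ of $c$. Let $(x,y)$ be a pair of $c^*$ and $m\in\omega$. If $x_k=y_k$, let $t=m$. If $x_k\ne y_k$, use (F2) to pick $t\ge m$ such that $x_k$ and $y_k$ lie in different stage-$t$ pieces. Let $\sigma,\tau$ list the stage-$t$ pieces of $x$ and $y$. Then $\sigma_i=\tau_i$ for $i\in A$, so $(\sigma,\tau)$ was treated. By the choice of $t$, $\sigma_k=\tau_k$ only if $x_k=y_k$, so $x|A'=y|A'$. By (F3), $(x,y)\in X''\times Y''$. So $(x,y)$ is a pair of a condition that avoids $U_m$. Since $m$ was arbitrary, $c^*$ avoids $U$, which contradicts the goodness of $c$.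

(2) Suppose the conclusion fails and run the same fusion, treating only those $(\sigma,\tau)$ with $\sigma_k\ne\tau_k$. For these $A'=A$ and $k\in F'$, so the failure of the conclusion again provides the avoiding extensions. The last paragraph shows that no pair of $c^*$ with $x_k\ne y_k$ satisfies $x\sim_{U_m}y$ for any $m$, against the hypothesis.
\end{proof}

The second task is to move the unwanted coordinates from $F$ to $A$. As in Proposition~\ref{prop:two}, each coordinate $i$ should either be determined by other coordinates or be correctable. Here are the two notions.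

\begin{definition}
Let $K\subseteq\omega$ be finite, $i\notin K$, and $V$ a symmetric open neighborhood of $1$ in $G$. A product $Q\in\mathbb P$ is
\begin{itemize}
\item \emph{$(K,i)$-rigid} if $x,y\in Q$, $x\mathrel{E}y$ and $x|K=y|K$ imply $x_i=y_i$;
\item \emph{$(K,i,V)$-linked} if for all $Q''\le Q$ and all disjoint Cantor sets $M,M'\subseteq Q''_i$ there are $y,y'\in Q''$ with $y|K=y'|K$, $y_i\in M$, $y'_i\in M'$ and $y\sim_Vy'$.
\end{itemize}
\end{definition}

Both properties are hereditary, $n$-rigid means $(n,n)$-rigid, and $(K,i,V)$-linked implies $(B,i,V)$-linked for $B\subseteq K$. Being linked is the substitute for being free. It gives up control of the coordinates outside $K\cup\{i\}$, and in return it confines the group element to $V$.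

\begin{lemma}\label{lem:linked}
If no $Q'\le Q$ is $(K,i)$-rigid, then some $Q'\le Q$ is $(K,i,V)$-linked. Hence the family of products that are $(K,i)$-rigid or $(K,i,V)$-linked is hereditary and dense.
\end{lemma}

\begin{proof}
Choose an open $N\ni1$ with $NN^{-1}\subseteq V$. Since $G$ is second countable, countably many translates $U_m=Ng_m$ cover $G$, and $U_mU_m^{-1}=NN^{-1}\subseteq V$. The direct extensions of $(K,\emptyset,Q,Q)$ are the conditions $(K,\emptyset,Q',Q')$ with $Q'\le Q$, and each has a pair with $x_i\ne y_i$ and $x\sim_Gy$ because $Q'$ is not $(K,i)$-rigid. Lemma~\ref{lem:split}(2) with $k=i$ gives a $U$-good condition $c=(K,F,X,Y)$ with $i\in F$, $X,Y\le Q$ and $UU^{-1}\subseteq V$. We show that $Y$ is $(K,i,V)$-linked. The idea is that two points of $Y$ related by $U$ to one point of $X$ are related to each other by $UU^{-1}$.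

Let $Q''\le Y$ and disjoint Cantor sets $M,M'\subseteq Q''_i$ be given. Let $X^1_l=Q''_l$ for $l\notin F$ and $X^1_l=X_l$ for $l\in F$. Let $Y^M$ and $Y^{M'}$ be $Q''$ with the $i$-th factor replaced by $M$ and by $M'$. Then $(K,F,X^1,Y^M)$ and $(K,F,X^1,Y^{M'})$ are direct extensions of $c$, hence $U$-good. Lemma~\ref{lem:comeager} with $J=\emptyset$ gives two comeager subsets of $X^1$; let $x$ lie in both. There are $y\in Y^M$, $y'\in Y^{M'}$ and $g,g'\in U$ with $y|K=x|K=y'|K$, $f(y)=gf(x)$ and $f(y')=g'f(x)$. Then $f(y')=g'g^{-1}f(y)$, so $y\sim_Vy'$.
\end{proof}

\section{Correcting coordinates}\label{sec:step}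

The next lemma is the correction move of Proposition~\ref{prop:two}. It moves one coordinate $i$ from the set of differences to the set of agreements by replacing $X_i$ with $Y_i$. The new condition does not extend the old one, and the set of group elements grows from $U$ to $UV$.

\begin{lemma}[Correction]\label{lem:correct}
Let $c=(B,F,X,Y)$ be $U$-good with $U$ open, let $i\in F$, and let $V$ be a symmetric open neighborhood of $1$. Let $X^+$ and $\tilde X$ be $X$ with the $i$-th factor replaced by $X_i\cup Y_i$ and by $Y_i$, respectively. If $X^+$ is $(B,i,V)$-linked, then $\tilde c=(B\cup\{i\},F\setminus\{i\},\tilde X,Y)$ is a $UV$-good condition.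
\end{lemma}

\begin{proof}
The tuple $\tilde c$ is a condition, since $\tilde X_i=Y_i$ and the other factors are unchanged. Let $(B\cup\{i\},F\setminus\{i\},X',Y')$ be a direct extension of $\tilde c$, and put $T=X'_i=Y'_i\subseteq Y_i$. We need $x'\in X'$ and $y\in Y'$ that agree on $B\cup\{i\}$ with $x'\sim_{UV}y$. We find them through an intermediate point $x$ whose $i$-th coordinate lies in the old set $X_i$. Let $H$ be $X'$ with the $i$-th factor replaced by $X_i$, and consider
\begin{align*}
B_1&=\{(x,v)\in H\times T:\exists y\in Y'\ (y|B=x|B,\ y_i=v,\ x\sim_Uy)\},\\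
B_2&=\{(x,v)\in H\times T:\exists x'\in X'\ (x'|B=x|B,\ x'_i=v,\ x'\sim_Vx)\}.
\end{align*}

\emph{$B_1$ is comeager.} The tuple $(B,F,H,Y')$ is a direct extension of $c$: for $l\notin F$ we have $H_l=X'_l=Y'_l$; for $l\in F\setminus\{i\}$ the sets $X'_l$, $Y'_l$ are disjoint; and $H_i=X_i$ is disjoint from $T\subseteq Y_i$. So it is $U$-good, and Lemma~\ref{lem:comeager} applies with $J=\{i\}$.

\emph{$B_2$ is comeager.} It is analytic. If it is not comeager, Corollary~\ref{cor:product} gives a product of Cantor sets $H'\times W\subseteq H\times T$ that misses $B_2$. The sets $W\subseteq Y_i$ and $H'_i\subseteq X_i$ are disjoint. Let $Q''$ be $H'$ with the $i$-th factor replaced by $H'_i\cup W$; then $Q''\le X^+$. Since $X^+$ is linked, there are $x',x\in Q''$ with $x'|B=x|B$, $x'_i\in W$, $x_i\in H'_i$ and $x'\sim_Vx$. Then $x\in H'$. Also $x'\in X'$, because $x'_l\in H'_l\subseteq X'_l$ for $l\ne i$ and $x'_i\in W\subseteq T$. So $(x,x'_i)\in B_2\cap(H'\times W)$, a contradiction.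

Take $(x,v)\in B_1\cap B_2$ with witnesses $y$ and $x'$. Then $x'|B=x|B=y|B$, $x'_i=v=y_i$, and $x'\sim_Vx\sim_Uy$, so $x'\sim_{UV}y$ by \eqref{eq:rules}.
\end{proof}

We do not know in advance which coordinates the splitting lemma will put into $F$. So before splitting we prepare all coordinates at once, in such a way that a related pair can differ at a coordinate only where that coordinate is linked. This is the removal move of Proposition~\ref{prop:two}. The $r$-th coordinate $i_r$ is tested against the set $K_r$ of all earlier coordinates, which contains every coordinate that may have been fixed by the time $i_r$ is corrected.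

\begin{lemma}[Preparation]\label{lem:prepare}
Let $c=(A,\{n\},X,Y)$ be a condition, let $i_1,i_2,\dots$ enumerate $\omega\setminus(A\cup\{n\})$ without repetition, let $K_r=A\cup\{n\}\cup\{i_1,\dots,i_{r-1}\}$, and let $V_r$ $(r\ge1)$ be symmetric open neighborhoods of $1$. There is a direct extension $c^*=(A,\{n\},X^*,Y^*)$ of $c$ with the following property.
\begin{enumerate}
\item[$(\dagger)$] If $(x,y)$ is a pair of $c^*$ with $x\mathrel{E}y$ and $x_{i_r}\ne y_{i_r}$, then $x|K_r$ lies in a clopen box $s$ of $\prod_{l\in K_r}X^*_l$ such that $X^*\cap[s]$ is $(K_r,i_r,V_r)$-linked.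
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:fusion} to $X$ with an enumeration of $\omega$ that lists $A\cup\{n\}$ first and then $i_1,i_2,\dots$. When $I_m=K_r$, let $\mathcal O_m$ be the family of products that are $(K_r,i_r)$-rigid or $(K_r,i_r,V_r)$-linked, which is hereditary and dense by Lemma~\ref{lem:linked}; for the remaining $m$ impose no requirement. We get $X^1\le X$ and for each $r$ a finite partition of $\prod_{l\in K_r}X^1_l$ into clopen boxes. Call a box $s$ \emph{rigid} if $X^1\cap[s]$ is $(K_r,i_r)$-rigid; for every other box, $X^1\cap[s]$ is $(K_r,i_r,V_r)$-linked. Let $Y^1_l=X^1_l$ for $l\ne n$ and $Y^1_n=Y_n$.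

We now remove the related pairs $(x,y)$ that differ at $i_r$ while $x|K_r$ lies in a rigid box. To apply Lemma~\ref{lem:generic} we describe $x|K_r$ and $x_{i_r}$ by $y$, by the values of $x$ at those $i_j$ where it differs from $y$, and by $x_n$. The value $x_n$ ranges over a set disjoint from $Y^1_n$, so we treat it as an extra coordinate $n^-$. Let $Z$ be the product indexed by $\omega\sqcup\{n^-\}$ with $Z_l=Y^1_l$ for $l\in\omega$ and $Z_{n^-}=X^1_n$; its points are written $(y,\xi)$. Let $J$ be a nonempty finite subset of $\{i_1,i_2,\dots\}$. It has the unique form $J=\pi\cup\{i_r\}$ with $\pi\subseteq\{i_1,\dots,i_{r-1}\}$. Let $D_J$ be the set of $((y,\xi),u)\in Z\times\prod_{l\in J}Z_l$ for which some $x\in X^1$ satisfies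
\[
x_n=\xi,\qquad x|A=y|A,\qquad x|J=u,\qquad x_l=y_l\ \text{ for }l\in\{i_1,\dots,i_{r-1}\}\setminus\pi,
\]
and also $x\mathrel{E}y$ and $x|K_r$ lies in a rigid box. The set $D_J$ is analytic. Fix $y$, $\xi$ and $u|\pi$. The displayed equations then determine $x|K_r$. If $x,x'$ are witnesses for two values of $u_{i_r}$, then $x\mathrel{E}y\mathrel{E}x'$ and $x|K_r=x'|K_r$ lies in a rigid box, so $x_{i_r}=x'_{i_r}$. Thus each section of $D_J$ in the coordinate $u_{i_r}$ has at most one point, and $D_J$ is meager by (B3).

Apply Lemma~\ref{lem:generic} to $Z$ with $B_J$ the complement of $D_J$. Let $Y^*_l$ ($l\in\omega$) be the resulting factors at the coordinates in $\omega$, let $X^*_n$ be the factor at $n^-$, and let $X^*_l=Y^*_l$ for $l\ne n$. Then $c^*=(A,\{n\},X^*,Y^*)$ is a direct extension of $c$, and $X^*\le X^1$.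

Let $(x,y)$ and $r$ be as in $(\dagger)$. Put $\pi=\{l\in\{i_1,\dots,i_{r-1}\}:x_l\ne y_l\}$, $J=\pi\cup\{i_r\}$, $u=x|J$ and $\xi=x_n$. Then $u_l\in X^*_l=Y^*_l$ and $u_l\ne y_l$ for $l\in J$, so $((y,\xi),u)\notin D_J$. The point $x$ satisfies the displayed equations and $x\mathrel{E}y$, so the box $s^1$ of $x|K_r$ is not rigid. Let $s=s^1\cap\prod_{l\in K_r}X^*_l$. It is a clopen box that contains $x|K_r$, and $X^*\cap[s]\le X^1\cap[s^1]$ is linked by heredity.
\end{proof}

Preparation, splitting and correction combine into one step of the construction: one more coordinate of agreement, no new coordinate of difference, and a set of group elements that is small up to a right factor chosen in advance. Recall the Birkhoff--Kakutani theorem: $G$ has a compatible left-invariant metric $d_L$, that is, $d_L(hg,hg')=d_L(g,g')$. Fix one.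

\begin{lemma}[Step lemma]\label{lem:step}
Let $c=(A,\{n\},X,Y)$ be $U$-good with $U$ open, let $k\notin A\cup\{n\}$, $\varepsilon>0$, and let $W$ be an open neighborhood of $1$. There are $c'\le c$ with $F'=\{n\}$ and $A'\supseteq A\cup\{k\}$, and an open $U^0\subseteq U$ of $d_L$-diameter $<\varepsilon$, such that $c'$ is $U^0W$-good.
\end{lemma}

\begin{proof}
The number of corrections is not known in advance, so we distribute the allowance $W$ over all coordinates. Choose symmetric open neighborhoods $V_r$ of $1$ ($r\ge0$) with $V_0\subseteq W$ and $V_{r+1}^2\subseteq V_r$. They decrease, and for $1\le r_1<\dots<r_p$,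
\begin{equation}\label{eq:V}
V_{r_1}V_{r_2}\cdots V_{r_p}\subseteq V_{r_1-1}\subseteq W.
\end{equation}
For $p=1$ this holds because the sets decrease. For $p>1$, induction gives $V_{r_2}\cdots V_{r_p}\subseteq V_{r_2-1}\subseteq V_{r_1}$, and $V_{r_1}^2\subseteq V_{r_1-1}$.

Enumerate $\omega\setminus(A\cup\{n\})$ as $i_1=k,i_2,\dots$, and let $K_r$ and $c^*=(A,\{n\},X^*,Y^*)$ be as in Lemma~\ref{lem:prepare}. The condition $c^*$ is $U$-good. Cover $U$ by countably many open subsets of $U$ of $d_L$-diameter $<\varepsilon$. Lemma~\ref{lem:split}(1) gives one of them, $U^0$, and a $U^0$-good $c^1=(A^1,F^1,X^{(1)},Y^{(1)})\le c^*$ with $n\in F^1$, $A^1\in\{A,A\cup\{k\}\}$ and $k\in A^1\cup F^1$. Write $F^1\setminus\{n\}=\{i_{r_1},\dots,i_{r_p}\}$ with $r_1<\dots<r_p$, possibly $p=0$. Then $A^1\subseteq K_{r_q}$ for all $q$: we always have $A\subseteq K_{r_q}$, and if $k=i_1\in A^1$, then $k\notin F^1$, so $r_1\ge2$ and $i_1\in K_{r_q}$.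

We correct $i_{r_1},\dots,i_{r_p}$ in this order. By induction on $q=1,\dots,p+1$ we construct conditions $c^q=(A^q,F^q,X^{(q)},Y^{(q)})$ with $X^{(q)}\le X^*$, $Y^{(q)}\le Y^*$,
\[
A^q=A^1\cup\{i_{r_1},\dots,i_{r_{q-1}}\},\qquad F^q=F^1\setminus\{i_{r_1},\dots,i_{r_{q-1}}\},
\]
such that $c^q$ is good for the open set $U^q=U^0V_{r_1}\cdots V_{r_{q-1}}$. For $q=1$ this is $c^1$ with $U^1=U^0$. Let $c^q$ be given with $q\le p$, and put $r=r_q$ and $i=i_r\in F^q$. The order of the corrections gives $A^q\subseteq K_r$, and $i\notin K_r$.

By goodness $c^q$ has a pair $(x,y)$ with $x\sim_{U^q}y$. It is a pair of $c^*$ because $A\subseteq A^q$, and $x_i\ne y_i$ because $i\in F^q$. Let $s=\prod_{l\in K_r}s_l$ be the box given by $(\dagger)$. For $l\in K_r$ shrink $X^{(q)}_l$ to the clopen subset $X^{(q)}_l\cap s_l$, which contains $x_l$, and for $l\in K_r\setminus F^q$ shrink $Y^{(q)}_l$ to the same set. The result is a direct extension $(A^q,F^q,X',Y')$ of $c^q$, hence $U^q$-good. Let $X^+$ be $X'$ with the $i$-th factor replaced by $X'_i\cup Y'_i$. Since $i\ne n$, we have $Y'_i\subseteq Y^*_i=X^*_i$; since also $i\notin K_r$, we get $X^+\le X^*\cap[s]$.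 So $X^+$ is $(K_r,i,V_r)$-linked, and therefore $(A^q,i,V_r)$-linked. Lemma~\ref{lem:correct} gives a $U^qV_r$-good condition $c^{q+1}$ with the required $A^{q+1}$ and $F^{q+1}$. Its factors are those of $X'$ and $Y'$, except that $X^{(q+1)}_i=Y'_i\subseteq X^*_i$. So $X^{(q+1)}\le X^*$ and $Y^{(q+1)}\le Y^*$.

Let $c'=c^{p+1}$. Then $F'=\{n\}$ and $A'=A^1\cup(F^1\setminus\{n\})\supseteq A\cup\{k\}$. Although $c'$ need not extend $c^1$, it extends $c^*$ and hence $c$. By \eqref{eq:V} it is good for $U^0V_{r_1}\cdots V_{r_p}\subseteq U^0W$.
\end{proof}

\section{Convergence of the group elements}\label{sec:limit}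

Iterating the step lemma gives sets $U_{m+1}=U^0W$. Here $W$ must be chosen before $U^0$ is known, so we can only make $U^0W$ small in a metric in which right multiplication by $w\in W$ moves all points by a uniformly small amount. The metric $d_L$ has this property, since $d_L(gw,g)=d_L(w,1)$. If $d_L$ is complete, iterating the step lemma is enough. In general it is not complete. In $S_\infty$, with the topology of pointwise convergence, let $g_m$ be the cycle $0\mapsto1\mapsto\cdots\mapsto m\mapsto0$. Then $g_j^{-1}g_m$ fixes every $i<\min(j,m)$, so $(g_m)$ is $d_L$-Cauchy, but its pointwise limit $i\mapsto i+1$ is not a permutation. The remedy is to control the inverses as well. Put $d_R(g,h)=d_L(g^{-1},h^{-1})$. This metric is compatible and right-invariant, and inversion exchanges $d_L$ and $d_R$.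

\begin{lemma}\label{lem:complete}
The metric $D=d_L+d_R$ is compatible with the topology of $G$ and complete.
\end{lemma}

\begin{proof}
A sum of two compatible metrics is compatible. Let $\hat G$ be the completion of $(G,D)$. Inversion is a $D$-isometry, so it extends to an isometry of $\hat G$.

We show that the product of $d_L$-Cauchy sequences $(g_m)$, $(h_m)$ is $d_L$-Cauchy. By left invariance,
\[
d_L(g_mh_m,g_jh_j)\le d_L(h_m,h_j)+d_L(h_j^{-1}qh_j,1),\qquad q=g_j^{-1}g_m .
\]
Given $\eta>0$, choose a neighborhood $O$ of $1$ with $O^{-1}OO$ inside the $d_L$-ball of radius $\eta$ about $1$. Fix $N$ such that $e=h_N^{-1}h_j\in O$ for all $j\ge N$. As $j,m\to\infty$ we have $q\to1$, so $h_N^{-1}qh_N\in O$ for large $j,m$, and then $h_j^{-1}qh_j=e^{-1}(h_N^{-1}qh_N)e\in O^{-1}OO$. This proves the claim. If $(g_m)$ and $(h_m)$ are $D$-Cauchy, the claim applies to $g_mh_m$ and to $(g_mh_m)^{-1}=h_m^{-1}g_m^{-1}$, so $(g_mh_m)$ is $D$-Cauchy.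

Define $\hat g\hat h=\lim g_mh_m$ for sequences $g_m\to\hat g$, $h_m\to\hat h$ from $G$; interleaving two choices shows that the limit does not depend on the choice. This operation is continuous: if $\hat g_m\to\hat g$ and $\hat h_m\to\hat h$, choose $g_m,h_m\in G$ such that $g_m$, $h_m$, $g_mh_m$ are within $2^{-m}$ of $\hat g_m$, $\hat h_m$, $\hat g_m\hat h_m$; then $g_mh_m\to\hat g\hat h$, so $\hat g_m\hat h_m\to\hat g\hat h$. The group axioms extend by density. So $\hat G$ is a Polish group with $G$ as a dense subgroup. A Polish subspace of a metrizable space is $G_\delta$, so $G$ is a dense $G_\delta$ in $\hat G$, and so is $\hat gG$ for each $\hat g\in\hat G$. By the Baire category theorem $\hat gG\cap G\ne\emptyset$, which gives $\hat g\in G$. Hence $\hat G=G$.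
\end{proof}

We apply the step lemma alternately to $c$ and to $c^{\mathrm{op}}$. An even step makes the $d_L$-diameter small. It also does little harm to the $d_R$-diameter: the previous step has made $U_m$ small in $d_R$ around a known point $h_m$, and $W$ can be chosen for that point. Odd steps do the same with $L$ and $R$ exchanged.

\begin{proof}[Proof of Proposition~\ref{prop:exact}]
By Lemma~\ref{lem:linked} with $V=G$, some $P'\le P$ is $(n,n,G)$-linked. Take disjoint Cantor sets $M,M'\subseteq P'_n$, let $X^0$ and $Y^0$ be $P'$ with the $n$-th factor replaced by $M$ and by $M'$, and let $c_0=(\{0,\dots,n-1\},\{n\},X^0,Y^0)$. This condition is $G$-good. Indeed, let $X',Y'$ be the products of a direct extension, and let $Q''\le P'$ have the factors $X'_l=Y'_l$ for $l\ne n$ and $X'_n\cup Y'_n$ at $n$. Linkedness applied to $Q''$ and the sets $X'_n,Y'_n$ gives $E$-related points $x\in X'$, $y\in Y'$ with $x|n=y|n$.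

We construct open sets $U_m$, starting with $U_0=G$, and $U_m$-good conditions $c_m=(A_m,\{n\},X^m,Y^m)$ with $c_{m+1}\le c_m$. Given $c_m$ and $U_m$, choose a pair $(x^m,y^m)$ of $c_m$ and $h_m\in U_m$ with $h_mf(x^m)=f(y^m)$, and let $k=\min(\omega\setminus(A_m\cup\{n\}))$.
\begin{itemize}
\item \emph{$m$ even.} Let $W$ be an open neighborhood of $1$ with $d_L(w,1)<2^{-m}$ and $d_R(h_mw,h_m)<2^{-m}$ for $w\in W$. Lemma~\ref{lem:step} gives $c_{m+1}\le c_m$ with $k\in A_{m+1}$ and an open $U^0\subseteq U_m$ of $d_L$-diameter $<2^{-m}$ such that $c_{m+1}$ is good for $U_{m+1}=U^0W$.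
\item \emph{$m$ odd.} Do the same with $c_m^{\mathrm{op}}$, $U_m^{-1}$, $h_m^{-1}$ in place of $c_m$, $U_m$, $h_m$. This gives a $U^0W$-good $c''\le c_m^{\mathrm{op}}$ with $k\in A''$ and $U^0\subseteq U_m^{-1}$. Let $c_{m+1}=(c'')^{\mathrm{op}}$ and $U_{m+1}=(U^0W)^{-1}$.
\end{itemize}

Let $\delta^L_m$ and $\delta^R_m$ be the diameters of $U_m$ in $d_L$ and $d_R$. Let $m$ be even, $g\in U^0$ and $w\in W$. Then
\[
d_L(gw,g)=d_L(w,1)<2^{-m},
\]
\[
d_R(gw,h_m)\le d_R(gw,h_mw)+d_R(h_mw,h_m)<d_R(g,h_m)+2^{-m}.
\]
Since $g,h_m\in U_m$, $U^0$ has $d_L$-diameter $<2^{-m}$, and $h_{m+1}$ has the form $gw$, we obtain for even $m$: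
\begin{align*}
\delta^L_{m+1}&\le3\cdot2^{-m}, & d_L(h_{m+1},h_m)&\le\delta^L_m+2^{-m},\\
\delta^R_{m+1}&\le2\delta^R_m+2\cdot2^{-m}, & d_R(h_{m+1},h_m)&\le\delta^R_m+2^{-m}.
\end{align*}
For odd $m$ the same computation applies to $U_m^{-1}$, $U_{m+1}^{-1}$, $h_m^{-1}$, $h_{m+1}^{-1}$, so these four inequalities hold with $L$ and $R$ exchanged. Let $m\ge1$. One of $\delta^L_{m+1},\delta^R_{m+1}$ is at most $3\cdot2^{-m}$. Since step $m-1$ has the opposite parity, the other is at most $2\cdot3\cdot2^{-(m-1)}+2\cdot2^{-m}=14\cdot2^{-m}$. Hence for $m\ge2$,
\[
D(h_{m+1},h_m)\le\delta^L_m+\delta^R_m+2\cdot2^{-m}\le17\cdot2^{-(m-1)}+2\cdot2^{-m}=36\cdot2^{-m}.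
\]
By Lemma~\ref{lem:complete}, $h_m$ converges to some $h\in G$.

By compactness, along a subsequence $x^m\to x\in X^0$ and $y^m\to y\in Y^0$. By the choice of $k$, the sets $A_m$ increase to $\omega\setminus\{n\}$, so for $i\ne n$ we have $x^m_i=y^m_i$ for large $m$, and $x_i=y_i$. Also $x_n\in M$ and $y_n\in M'$, so $x_n\ne y_n$. Continuity of $f$ and of the action gives $hf(x)=f(y)$, so $x\mathrel{E}y$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The relation $E_1$ and the role of the hypotheses}\label{sec:E1}

The hypothesis on $E$ enters in three ways. It makes $E$ and the relations $\sim_U$ analytic on $P^0$, which is all that the category arguments need; this is why $E$ need not be Borel. Second countability of $G$ gives the countable covers by small open sets to which the splitting lemma is applied, in Lemmas~\ref{lem:linked} and~\ref{lem:step}, and the continuity of $\gamma$ in Lemma~\ref{lem:compact}. Completeness of $G$, together with continuity of the action, is used in the two passages to the limit: in the proof of Proposition~\ref{prop:exact} and in Step~2 of the proof of Theorem~\ref{thm:main}.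 The relation $E_1$ of Example~\ref{ex:basic}(c) shows that the hypothesis cannot be dropped.

\begin{proposition}\label{prop:E1}
The Borel equivalence relation $E_1$ is not smooth on any product of perfect sets.
\end{proposition}

\begin{proof}
Smoothness passes to closed subsets, so it suffices to consider a product $Q=\prod_nQ_n$ of Cantor sets. We first recall the topological zero-one law: an $E_1$-invariant set $A\subseteq Q$ with the Baire property is meager or comeager. If $A$ is nonmeager, it is comeager in a clopen box $N\times\prod_{i\ge m}Q_i$ with $N\subseteq\prod_{i<m}Q_i$. By (B3) some section $A_s$ with $s\in N$ is comeager in $\prod_{i\ge m}Q_i$. By invariance $A_s$ does not depend on $s\in\prod_{i<m}Q_i$, so $A$ is comeager by (B3).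

Suppose $\varphi$ is a Borel reduction of $E_1\upharpoonright Q$ to equality on a Polish space. For each set $O$ in a countable base, $\varphi^{-1}(O)$ is Borel and $E_1$-invariant, so it or its complement is comeager. On the intersection of these countably many comeager sets $\varphi$ is constant, because the base separates points. So some class is comeager in $Q$. But each class
\[
[x]_{E_1}\cap Q=\bigcup_m\{y\in Q:y_i=x_i\text{ for all }i\ge m\}
\]
is a countable union of closed nowhere dense sets. This contradicts the Baire category theorem.
\end{proof}

For $E_1$ every product is $n$-free for every $n$, so the dichotomy of Lemma~\ref{lem:freerigid} holds, with $a(x)=\emptyset$ for all $x$. What fails is Step~2: each $z^n$ is related to $x$, but the limit $y$ need not be. Theorem~\ref{thm:main} and Proposition~\ref{prop:E1} together imply that $E_1$ is not Borel reducible to any orbit equivalence relation.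

\begin{thebibliography}{9}
\bibitem{OWR}
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3217/\allowbreak OWR\_2011\_02.pdf?\allowbreak sequence=1\&isAllowed=y}
\end{thebibliography}
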